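# Families of a once-punctured compact manifold and complements of moving graphs

## The complement of a graph

Let $V$ be a ball in $\mathbb C^m$, let $N$ be a compact complex manifold of dimension $n$, and let $\sigma:V\to N$ be a continuous map with graph $\Gamma_\sigma\subset V\times N$. The object of this lecture is
$$M_\sigma=(V\times N)\setminus \Gamma_\sigma ,$$
an open subset of $V\times N$ that projects onto $V$ with fiber $N\setminus\{\sigma(t)\}$ over $t$. If all the points $\sigma(t)$ lie in one orbit $\mathrm{Aut}(N)p$, then every fiber is biholomorphic to $N\setminus\{p\}$. So $M_\sigma$ is a family whose fibers are all the same manifold, and the way the family twists is recorded by one map $\sigma$.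

Here is what it is for. All complex manifolds are connected and paracompact (hence second countable). A surjective holomorphic submersion $\pi:M\to T$ with fibers biholomorphic to a fixed $F$ is *locally trivial* if every $t\in T$ has a neighborhood $U$ with $\pi^{-1}(U)\cong U\times F$, biholomorphically and over $U$. Suppose all fibers of $\pi$ are biholomorphic to $N\setminus\{p\}$. Must $\pi$ be locally trivial? In general no. The question, posed in "Generalizations of theorems of Nishino and Hartogs by the $L^2$ method" (https://archive.intlpress.com/site/pub/files/_fulltext/journals/mrl/2020/0027/0006/MRL-2020-0027-0006-a012.pdf), is whether a convexity condition on the total space $M$ forces it. We shall bring such families to the form $M_\sigma$, show that convexity makes $\sigma$ holomorphic, and show that a holomorphic $\sigma$ can be straightened by automorphisms of $N$.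

**Definition.** A complex manifold $X$ of dimension $d$ is *$q$-complete* if it has a $C^2$ exhaustion function $\varphi:X\to\mathbb R$ (all sets $\{\varphi\le c\}$ compact) whose Levi form has at least $d-q+1$ positive eigenvalues at every point. It is *$q$-convex* if there is a $C^2$ exhaustion function for which this holds outside some compact set.

So $1$-complete means that there is a strictly plurisubharmonic (psh) exhaustion, that is, $X$ is Stein. A small example of the next case is $\mathbb C^n\setminus\{0\}$, which is $n$-complete: the function $\varphi(z)=|z|^2+|z|^{-2}$ is an exhaustion, and on a complex line $z=\lambda v$, $|v|=1$, it equals $|\lambda|^2+|\lambda|^{-2}$, with $\partial_\lambda\partial_{\bar\lambda}\varphi=1+|\lambda|^{-4}>0$. So its Levi form has at least one positive eigenvalue everywhere. For $n\ge 2$ it is not Stein, since holomorphic functions extend over the origin. The blow-up $\beta:X\to\mathbb C^2$ of the origin is $1$-convex, by the exhaustion $|\beta|^2$, which is strictly psh off the exceptional curve. It is not $1$-complete, because a strictly psh function restricted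 to the compact exceptional curve would have a maximum there.

**Theorem 1.** Let $\pi:M\to T$ be a surjective holomorphic submersion with $\pi^{-1}(t)\cong N\setminus\{p\}$ for all $t\in T$, where $N$ is a compact complex manifold of dimension $n\ge1$ and $p\in N$. If $M$ is $n$-complete, then $\pi$ is locally trivial.

**Theorem 2.** Let $\pi:M\to T$ be a surjective holomorphic submersion with all fibers $\cong N\setminus\{p\}$, $\dim N=n\ge 1$.

1. $\pi$ is locally trivial if and only if every $t\in T$ has a connected open neighborhood $V$ with $\pi^{-1}(V)$ $n$-complete.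
2. In Theorem 1 it suffices that $M$ be $n$-convex.
3. If $n\ge2$, then without any convexity every $t_0\in T$ has a ball neighborhood $V$ with $\pi^{-1}(V)\cong(V\times N)\setminus\Gamma_\sigma$ over $V$, where $\sigma:V\to N$ is continuous and $\sigma(V)\subset\mathrm{Aut}(N)p$. Moreover $\pi$ is locally trivial over $V$ if and only if $\sigma$ is holomorphic.
4. If $n\ge2$ and all holomorphic vector fields of $N$ vanish at $p$, then $\pi$ is locally trivial with no convexity hypothesis. If $n\ge2$ and some holomorphic vector field does not vanish at $p$, then over a polydisc of any dimension $m\ge1$ there is an $(n+1)$-complete family with fibers $N\setminus\{p\}$ that is not locally trivial. If $n=1$, such a $2$-complete family exists over the disc for every $(N,p)$. In particular "$n$-complete" cannot be replaced by "$(n+1)$-complete".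

## Two graphs in $V\times\mathbb P^1$ by hand

Let $V=\{|t|<3/2\}\subset\mathbb C$ and $N=\mathbb P^1$ with affine coordinate $\zeta$. Every fiber of $M_\sigma$ is a copy of $\mathbb C$.

*The graph of $\sigma(t)=t$.* The map $(t,\zeta)\mapsto(t,1/(\zeta-t))$ is a biholomorphism $M_\sigma\to V\times\mathbb C$ over $V$. We have straightened $\sigma$ by the automorphisms $\zeta\mapsto\zeta+t$, which depend holomorphically on $t$.

*The graph of $\sigma(t)=\bar t$.* I claim $M_\sigma$ is not Stein. For $\varepsilon\ge0$ consider the holomorphic discs
$$D_\varepsilon=\Big\{(t,\zeta):\ |t|\le1,\ \zeta=\frac{2t+\varepsilon}{2-t}\Big\}.$$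
A point of $D_\varepsilon$ lies on $\Gamma_\sigma$ exactly when $2t+\varepsilon=2\bar t-|t|^2$, that is, $4i\,\mathrm{Im}\,t=-|t|^2-\varepsilon$. The left side is imaginary and the right side is real, so this happens only for $\varepsilon=0$ and $t=0$. Thus $D_\varepsilon\subset M_\sigma$ for $\varepsilon>0$, and the union of the boundary circles of $D_\varepsilon$ for $0\le\varepsilon\le1$ is a compact subset of $M_\sigma$. If $\varphi$ were a strictly psh exhaustion, then $\varphi\le C$ on these circles, so $\varphi\le C$ on $D_\varepsilon$ for all $\varepsilon\in(0,1]$ by the maximum principle. But $(0,\varepsilon/2)\in D_\varepsilon$ tends to $(0,0)\in\Gamma_\sigma$, so $\varphi(0,\varepsilon/2)\to\infty$, a contradiction.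

The proof follows these two calculations. Lemma 3 generalizes the first and Lemma 4 the second. After them, the work is to bring an arbitrary family to the form $M_\sigma$.

**Notation.** Put $m=\dim T$ and $M_t=\pi^{-1}(t)$. The case $m=0$ is trivial, so $m\ge1$. $\Theta$ is the holomorphic tangent sheaf. The problem is local on $T$, so we may replace $T$ by small balls $V$ with coordinates $t_1,\dots,t_m$; write $\partial_j=\partial/\partial t_j$. For each $t$ choose once and for all a biholomorphism $\Phi_t:N\setminus\{p\}\to M_t$; nothing is assumed about its dependence on $t$. Let $N_t=M_t\cup\{p_t\}$ carry the complex structure for which $\Phi_t$ extends to a biholomorphism $N\to N_t$, $p\mapsto p_t$. We often use that an injective holomorphic map between complex manifolds of equal dimension is biholomorphic onto an open image. "Ball" means a ball in a coordinate chart.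

## Straightening a holomorphic graph with automorphisms

**Lemma 3.** Let $V$ be a ball and $\sigma:V\to N$ holomorphic with $\sigma(V)\subset\mathrm{Aut}(N)p$. Then every $t_0\in V$ has a neighborhood $V'$ with $(V'\times N)\setminus\Gamma_\sigma\cong V'\times(N\setminus\{p\})$ over $V'$.

*Proof.* Recall (Bochner–Montgomery) that $\mathrm{Aut}(N)$ is a complex Lie group acting holomorphically, with Lie algebra $\mathfrak a=H^0(N,\Theta)$; it is second countable. Let $ev_x:\mathfrak a\to T_xN$ be evaluation.

**Step 1: velocities of $\sigma$ come from vector fields.** The purpose is to show $\partial_j\sigma(t)\in ev_{\sigma(t)}(\mathfrak a)$ for all $t$. Since $dg\circ ev_x=ev_{gx}\circ \mathrm{Ad}_g$ for $g\in\mathrm{Aut}(N)$, the rank of $ev_x$ is constant on $\mathrm{Aut}(N)p$. So the holomorphic bundle map $V\times\mathfrak a\to\sigma^*TN$ has constant rank, and its image is a holomorphic subbundle $\mathcal D\subset\sigma^*TN$.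

The analytic set $\mathcal Z=\{(t,g):\sigma(t)=gp\}\subset V\times\mathrm{Aut}(N)$ projects onto $V$ by hypothesis. It is a countable union of locally closed connected complex submanifolds (take the regular part, then the regular part of the singular locus, and so on; second countability makes the number of components countable). If on each of them the projection to $V$ had rank $<m$ everywhere, then by Sard's theorem $V$ would be a countable union of null sets. So on one of them the projection has rank $m$ at some point, and there it has a local holomorphic section: on some nonempty open $V_0\subset V$ we have $\sigma(t)=g(t)p$ with $g$ holomorphic. Near a point $t$ of $V_0$ write $\sigma(t')=\big(g(t')g(t)^{-1}\big)\sigma(t)$; the bracket is the identity at $t'=t$, so $\partial_j\sigma(t)\in ev_{\sigma(t)}(\mathfrak a)$. Thus the holomorphic bundle map $TV\to\sigma^*TN/\mathcal D$ induced by $d\sigma$ vanishes on $V_0$, and by the identity theorem on $V$.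

**Step 2: integrate.** The purpose is to find $\gamma(t)\in\mathrm{Aut}(N)$, holomorphic in $t$, moving $\sigma(t_0)$ to $\sigma(t)$. Let $t_0=0$. Since $V\times\mathfrak a\to\mathcal D$ is a surjection of holomorphic bundles, on a small ball $V'$ about $0$ there are holomorphic $\xi_j:V'\to\mathfrak a$ with $ev_{\sigma(t)}\xi_j(t)=\partial_j\sigma(t)$. For $t\in V'$ let $\gamma(t)$ be the time-one map, starting at time $0$, of the time-dependent field $W_s=\sum_jt_j\,\xi_j(st)$, $0\le s\le1$, on the compact manifold $N$. The flow exists since $N$ is compact, $\gamma(t)$ is an automorphism, and $(t,x)\mapsto\gamma(t)x$ is holomorphic because the differential equation depends holomorphically on $(t,x)$. Now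
$$\frac{d}{ds}\sigma(st)=\sum_jt_j\,\partial_j\sigma(st)=ev_{\sigma(st)}W_s,$$
so $s\mapsto\sigma(st)$ is an integral curve and $\gamma(t)\sigma(0)=\sigma(t)$. Hence $(t,x)\mapsto(t,\gamma(t)x)$ maps $V'\times(N\setminus\{\sigma(0)\})$ biholomorphically onto $(V'\times N)\setminus\Gamma_\sigma$. Finally $N\setminus\{\sigma(0)\}\cong N\setminus\{p\}$, as $\sigma(0)\in\mathrm{Aut}(N)p$. $\square$

## Convexity makes the graph holomorphic

**Lemma 4.** Let $V\subset\mathbb C^m$ be a ball, $\sigma:V\to N$ continuous and $M'=(V\times N)\setminus\Gamma_\sigma$. Suppose there are a $C^2$ function $\varphi$ on $M'$ and $c_0\in\mathbb R$ such that $\varphi(x)\to+\infty$ when $x$ tends to a point of $\Gamma_\sigma$, and the Levi form of $\varphi$ has at least $m+1$ positive eigenvalues wherever $\varphi>c_0$. Then $\sigma$ is holomorphic.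

*Proof.* Work near $t_0\in V$. Take coordinates $\zeta$ of $N$ centered at $\sigma(t_0)$, defined near the compact set $\{|\zeta|\le2\}$, and shrink $V$ so that $|\sigma|<1$ in these coordinates. Let $\bar\Delta\subset V$ be a closed disc in a complex line parallel to a coordinate axis, and write $t$ for the coordinate on this line. Let $u$ be a polynomial in $t$ without zeros on $\bar\Delta$, let $q$ be a polynomial, and put
$$f(t,\zeta)=u(t)\zeta_j-q(t),\qquad g(t)=f(t,\sigma(t)).$$

**Step 1: a maximum principle for $g$.** We show $\max_{\bar\Delta}|g|\le\max_{\partial\Delta}|g|$ by pushing hypersurfaces against $\Gamma_\sigma$, as in the example $\sigma=\bar t$. If it fails, there is $t_*\in\Delta$ with $|g(t_*)|=\mu:=\max_{\bar\Delta}|g|>\max_{\partial\Delta}|g|$. Put $a_0=g(t_*)\ne0$, and for $1\le s\le2$ let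
$$D_s=\{(t,\zeta):t\in\bar\Delta,\ |\zeta|\le2,\ f=sa_0\},\qquad \partial D_s=D_s\cap\big(\{t\in\partial\Delta\}\cup\{|\zeta|=2\}\big).$$

The set $\Sigma=\bigcup_{1\le s\le2}\partial D_s$ is compact and misses $\Gamma_\sigma$: where $t\in\partial\Delta$ we have $|f|=s\mu\ge\mu>|g(t)|=|f(t,\sigma(t))|$, and where $|\zeta|=2$ we have $\zeta\ne\sigma(t)$. So $\varphi\le C$ on $\Sigma$.

For $s>1$ the whole set $D_s$ misses $\Gamma_\sigma$, since $|f|=s\mu>\mu\ge|g|$. So $D_s$ is a compact subset of $M'$.

Since $\partial f/\partial\zeta_j=u\ne0$, the set $D_s\setminus\partial D_s$ is an $n$-dimensional complex submanifold: a hypersurface in $\Delta\times\{|\zeta|<2\}$, which has dimension $n+1$. At a point of it with $\varphi>c_0$ the Levi form of $\varphi$ is positive definite on some $(m+1)$-dimensional subspace of the $(n+m)$-dimensional tangent space of $M'$. Because $(m+1)+n>n+m$, this subspace contains a nonzero vector tangent to $D_s$. On a small holomorphic disc in $D_s$ in that direction, $\varphi$ has positive Laplacian at the center, so $\varphi|_{D_s}$ has no local maximum there.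

Hence for $1<s\le2$ the maximum of $\varphi$ on the compact set $D_s$ is attained on $\partial D_s$ or where $\varphi\le c_0$, so $\varphi\le\max(C,c_0)$ on $D_s$. But the point
$$\Big(t_*,\ \sigma(t_*)+\frac{(s-1)a_0}{u(t_*)}\,e_j\Big)$$
satisfies $f=g(t_*)+(s-1)a_0=sa_0$ and has $|\zeta|<2$ for $s$ near $1$, so it lies in $D_s$. As $s\downarrow1$ it tends to $\Gamma_\sigma$, so $\varphi\to\infty$ there, a contradiction.

**Step 2: from the maximum principle to harmonicity.** The purpose is to turn the inequality into a mean value property. By Step 1 (scaling $c\,u\sigma_j+q$ to $c=1$ if $c\neq0$, and using the ordinary maximum principle if $c=0$), evaluation at the center $t_c$ of $\Delta$ on the space $\mathbb C\,u\sigma_j+\mathbb C[t]$ is bounded by the sup norm on $\partial\Delta$. By Hahn–Banach and Riesz it is given by a complex measure $\nu$ on $\partial\Delta$ of norm $\le1$. As $\int1\,d\nu=1$, $\nu$ is a probability measure. From $\int(t-t_c)^kd\nu=0$ for $k\ge1$ and, by conjugation, the same for the negative Fourier coefficients, $\nu$ is normalized arc length. So $u\sigma_j$ has the mean value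 property on all closed discs in such lines on which $u$ has no zeros.

**Step 3: from harmonic to holomorphic.** With $u=1$ and with $u=t-b$, $b$ outside the region considered, we see that $\sigma_j$ and $(t-b)\sigma_j$ are harmonic in $t$. Then
$$0=\partial_t\partial_{\bar t}\big((t-b)\sigma_j\big)=\partial_{\bar t}\sigma_j+(t-b)\,\partial_t\partial_{\bar t}\sigma_j=\partial_{\bar t}\sigma_j .$$
So $\sigma$ is continuous and holomorphic in each variable, hence holomorphic. $\square$

**Corollary 5.** Let $\pi:M\to T$ be as in Theorem 2, $V\subset T$ a ball, and $H:\pi^{-1}(V)\to(V\times N)\setminus\Gamma_\sigma$ a biholomorphism over $V$, with $\sigma:V\to N$ continuous and $\sigma(V)\subset\mathrm{Aut}(N)p$.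

(a) If for some open $T'\supset V$ the manifold $\pi^{-1}(T')$ has a $C^2$ exhaustion $\varphi$ whose Levi form has at least $m+1$ positive eigenvalues wherever $\varphi>c_0$, then $\sigma$ is holomorphic.

(b) If $\sigma$ is holomorphic, then $\pi$ is locally trivial over $V$.

*Proof.* (b) is Lemma 3. For (a), transport $\varphi|_{\pi^{-1}(V)}$ by $H$. Let $x_k\in\pi^{-1}(V)$ with $H(x_k)$ tending to a point of $\Gamma_\sigma$. Then $(x_k)$ has no accumulation point $y$ in $\pi^{-1}(T')$: since $\pi(x_k)$ converges in $V$, $y$ would lie over $V$, and $H(y)$ would be in $\Gamma_\sigma$, which the image of $H$ avoids. As $\varphi$ is an exhaustion, $\varphi(x_k)\to\infty$. Lemma 4 applies. $\square$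

Since $\dim M=n+m$, $n$-completeness gives exactly $(n+m)-n+1=m+1$ positive eigenvalues, which is what Corollary 5 needs.

## Differentiating the identifications $\Phi_t$

To compare nearby fibers one wants holomorphic vector fields $v_j$ on $M$ with $d\pi(v_j)=\partial_j$; their flows move $M_{t_0}$ to $M_t$. The first thing to try is to differentiate $\Phi_t$ in $t$, since $\partial_j\Phi_t$, if it existed, would be a lift of $\partial_j$ along $M_t$. It stops at once: $\Phi_t$ was chosen separately for each $t$. In the product family $V\times(\mathbb P^n\setminus\{p\})$ we may take $\Phi_t=\beta_t$ with $\beta_t$ any automorphisms of $\mathbb P^n$ fixing $p$, and $t\mapsto\beta_t$ can be discontinuous everywhere. A second difficulty is that the fibers are not compact, and nothing is assumed about how $M_t$ varies near its puncture.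

For $n\ge2$ both difficulties can be overcome. There are uncountably many $\Phi_t$ in a separable metric space of maps, so all but countably many are limits of others. At such a $t_1$ there are $\Phi_{t_\nu}\to\Phi_{t_1}$, and after correcting by small automorphisms of $N$ a difference quotient has a usable limit. This gives a lift of $\partial_j$ along *some* fibers. An operator with closed range and constant nullity spreads these lifts to all fibers near $t_0$, holomorphically in $t$. The puncture is then filled in fiber by fiber. No convexity is used for this: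

**Proposition 6.** Let $n\ge2$ and let $\pi:M\to T$ be a surjective submersion with all fibers $\cong N\setminus\{p\}$. Every $t_0\in T$ has a ball neighborhood $V$ with a biholomorphism $H:\pi^{-1}(V)\to(V\times N)\setminus\Gamma_\sigma$ over $V$, where $\sigma:V\to N$ is continuous and $\sigma(V)\subset\mathrm{Aut}(N)p$.

The proof takes the next two sections. Let $h=\dim H^0(N,\Theta)<\infty$. As $n\ge2$, vector fields on $N\setminus\{p\}$ extend to $N$ by Hartogs, so $\dim H^0(M_t,\Theta)=h$ for every $t$.

## Lifting $\partial_j$ away from the puncture ($n\ge2$)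

**Step 1: charts and a gluing operator.** We encode the equation "lift $\partial_j$ along $M_t$, away from the puncture" in Hilbert spaces that do not depend on $t$. Let $t_0=0$ and identify $M_0=N\setminus\{p\}$ via $\Phi_0$. Fix coordinates $z$ of $N$ centered at $p$, defined near $\{|z|\le2\}$; put $B_r=\{|z|<r\}$ and $K_1=N\setminus B_1$, a compact subset of $M_0$. Replacing $z$ by $z/\epsilon$, we may assume that $K_1$ contains any prescribed compact subset of $M_0$.

Coordinates of $M_0$ near a point $x$ extend to a chart of $M$: in a submersion chart $(t,w)$ at $x$ the given coordinates are functions of $w$, and we use the same functions for all $t$. We choose finitely many charts $U_i\cong V_0\times\tilde P_i$ of $M$ with coordinates $(t,z^i)$, where $\tilde P_i=U_i\cap M_0$ is read in the coordinates $z^i$, and open sets $P_i''\Subset P_i'\Subset P_i\Subset\tilde P_i$ (each relatively compact in the next), with $P_i$ connected and $K_1\subset\bigcup_iP_i''$, of two types.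

*Boundary type.* For $x_b\in\partial B_1$ choose a unit vector $\tau_b\in\mathbb C^n$ Hermitian-orthogonal to $x_b$; this is possible because $n\ge2$. Use $z^b=z$ on $M_0$ and
$$P_b=\{x_b+\zeta\tau_b+y:\ |\zeta|<\delta,\ y\perp\tau_b,\ |y|<\eta\},$$
with $\delta$ small and $\eta$ so small compared with $\delta^2$ that $(1-\eta)^2+\delta^2/4>1$. Put $P_b^\sharp=P_b\cap\{|\zeta|>\delta/2\}$. Since $x_b+y\perp\tau_b$,
$$|x_b+\zeta\tau_b+y|^2=|x_b+y|^2+|\zeta|^2,$$
which on $\overline{P_b^\sharp}$ is at least $(1-\eta)^2+\delta^2/4>1$. So $\overline{P_b^\sharp}\subset\{|z|>1\}$. For holomorphic $g=\sum_kg_k(y)\zeta^k$, the integral of $|g|^2$ over $|\zeta|<\delta$ is $\sum_k\frac{\pi}{k+1}\delta^{2k+2}|g_k(y)|^2$, and over $\delta/2<|\zeta|<\delta$ it is $\sum_k\frac{\pi}{k+1}\delta^{2k+2}(1-4^{-k-1})|g_k(y)|^2$, at least $\tfrac34$ as much. So $\|g\|_{L^2(P_b)}\le C\|g\|_{L^2(P_b^\sharp)}$. Let $P_b''\Subset P_b'$ be smaller concentric product domains; finitely many $P_b''$ cover $\partial B_1$.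

*Interior type.* The rest of $K_1$ is a compact subset of $N\setminus\overline{B_1}$. Cover it by finitely many $P_i''$ with concentric coordinate balls $P_i''\Subset P_i'\Subset P_i$, $\overline{P_i}\subset N\setminus\overline{B_1}$, and put $P_i^\sharp=P_i$.

In all cases, writing $\|\cdot\|_P$ for the $L^2$ norm on $P$ in the chart coordinates,
$$\|g\|_{P_i}\le C\|g\|_{P_i^\sharp}\ (g\text{ holomorphic}),\qquad \overline{P_i^\sharp}\subset K_1\subset\bigcup_kP_k'. \tag{1}$$

Let $z^i=f_{il}(t,z^l)$ be the transition maps, $J_{il}=\partial f_{il}/\partial z^l$, and $Q_{il}=P_i\cap P_l'\subset M_0$, read in the coordinates $z^i$. As $\overline{Q_{il}}\subset\overline{P_i}\cap\overline{P_l'}$ is compact in $U_i\cap U_l$ and $f_{li}(0,\cdot)$ maps it into $\overline{P_l'}\subset P_l$, for small $|t|$ the map $f_{li}(t,\cdot)$ is defined near $\overline{Q_{il}}$ and maps $\overline{Q_{il}}$ into a fixed compact subset of $P_l$. Let $A^2(P)$ be the Bergman space of $L^2$ holomorphic functions, $X=\bigoplus_iA^2(P_i)^n$, $Y=\bigoplus_{i,l}A^2(Q_{il})^n$, and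
$$(D(t)\xi)_{il}=\Big(\xi^i-J_{il}(t,f_{li}(t,\cdot))\,\xi^l\circ f_{li}(t,\cdot)\Big)\Big|_{Q_{il}},\qquad
\kappa_j(t)_{il}=\frac{\partial f_{il}}{\partial t_j}(t,f_{li}(t,\cdot))\Big|_{Q_{il}}. \tag{2}$$

These are holomorphic in $t$ in norm, with values in $\mathcal L(X,Y)$ and $Y$, on a small ball $V_1$ about $0$. Indeed, the second term of $D(t)\xi$ is jointly holomorphic in $(t,z)$ and bounded by $C\|\xi\|$ on $\{|t_j|<r\}\times Q_{il}$, because point evaluations at points of a compact subset of $P_l$ are uniformly bounded on $A^2(P_l)$. By Cauchy's estimates it is $\sum_\alpha t^\alpha D_\alpha\xi$ with $D_\alpha$ linear and $\sup|D_\alpha\xi|\le Cr^{-|\alpha|}\|\xi\|$, so the power series converges in operator norm near $0$. The argument for $\kappa_j$ is the same.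

The meaning of the operator: regard $\xi^i$ as a vertical vector field on $\{t\}\times P_i$, and let $\partial_j^{(i)}$ be $\partial/\partial t_j$ in the chart $(t,z^i)$. Since $\partial_j^{(l)}=\partial_j^{(i)}+\frac{\partial f_{il}}{\partial t_j}\frac{\partial}{\partial z^i}$, the equation $D(t)\xi=\kappa_j(t)$ says that the fields $\partial_j^{(i)}+\xi^i$ and $\partial_j^{(l)}+\xi^l$ along $M_t$ agree at the points of $M_t$ with $z^i\in Q_{il}$. Likewise $D(t)\xi=0$ says that the vertical fields $\xi^i,\xi^l$ agree there.

**Step 2: closed range and constant nullity.** We show that $D(0)$ has closed range and $\dim\ker D(t)=h$ for small $t$. On $P_i^\sharp\cap P_k'\subset Q_{ik}$ we have $\xi^i=(D(0)\xi)_{ik}+J_{ik}\,\xi^k\circ f_{ki}$, and $f_{ki}(0,\cdot)$ maps $Q_{ik}$ into $P_k'$ with Jacobian bounded above and below. So (1) gives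
$$\|\xi^i\|_{P_i}\le C\sum_k\|\xi^i\|_{P_i^\sharp\cap P_k'}\le C'\Big(\|D(0)\xi\|+\sum_k\|\xi^k\|_{P_k'}\Big). \tag{3}$$
The restrictions $A^2(P_k)\to A^2(P_k')$ are compact by Montel. So the unit ball of $E:=\ker D(0)$ is compact and $\dim E<\infty$. Also there is $c>0$ with $\|D(0)\xi\|\ge c\|\xi\|$ on $E^\perp$: otherwise there are unit vectors $\xi_k\in E^\perp$ with $D(0)\xi_k\to0$; for a subsequence the restrictions to the $P_i'$ converge, (3) applied to differences shows that $\xi_k$ is Cauchy, and the limit is a unit vector in $E\cap E^\perp$, which is absurd. Hence $D(0)$ has closed range.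

An element of $E$ glues to a holomorphic vector field on $\bigcup P_k'$, since $P_i'\cap P_l'\subset Q_{il}$. This open set contains $N\setminus \overline{B_{1-\varepsilon'}}$ for some $\varepsilon'>0$. Restrict the field there and extend its components over $B_1$ by Hartogs; the result is a holomorphic vector field on $N$. If it vanishes, each $\xi^i$ vanishes on a nonempty open subset of the connected set $P_i$, so $\xi=0$. Conversely, fields on $N$ restrict, injectively, to elements of $E$. So $\dim E=h$ and $E$ consists of the restrictions of $H^0(N,\Theta)$; we identify $E=H^0(N,\Theta)$.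

For $t\in V_1$, restriction to the sets $\{t\}\times P_i$ embeds $H^0(M_t,\Theta)$ into $\ker D(t)$, because $M_t$ is connected. So $\dim\ker D(t)\ge h$. Let $B(t)=D(0)^*D(t)|_{E^\perp}:E^\perp\to E^\perp$. Since $B(0)\ge c^2$, $B(t)$ is invertible for small $t$. Put $A(t)=B(t)^{-1}D(0)^*$; it is holomorphic in $t$ and $A(t)D(t)=\mathrm{id}$ on $E^\perp$. Hence $\ker D(t)\cap E^\perp=0$, and as $\operatorname{codim}E^\perp=h\le\dim\ker D(t)$,
$$X=E^\perp\oplus\ker D(t)\qquad(|t|\text{ small}). \tag{4}$$

**Step 3: good points.** We produce lifts along most fibers. *Claim.* Let $L$ be a disc in a line parallel to the $t_j$-axis. For all but countably many $t_1\in L$: for every compact $K\subset M_{t_1}$ there is a holomorphic section $v$ of $\Theta_M|_{M_{t_1}}$ near $K$ with $d\pi(v)=\partial_j$.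

Let $M_L=\pi^{-1}(L)$. The space of continuous maps $N\setminus\{p\}\to M_L$ with the compact-open topology is separable and metrizable, so its subset $\{\Phi_t:t\in L\}$ has at most countably many isolated points; $t\mapsto\Phi_t$ is injective, as the images lie in different fibers. Let $t_1$ be such that $\Phi_{t_1}$ is not isolated. Then there are $t_\nu\ne t_1$ with $\Phi_{t_\nu}\to\Phi_{t_1}$ locally uniformly, and applying $\pi$ we get $t_\nu\to t_1$.

Move the origin to $t_1=0$, write $t\in\mathbb C$ for the coordinate on $L$ and $\kappa$ for $\kappa_j$, and apply Steps 1 and 2 to $M_L\to L$ at $0$, with $M_0=N\setminus\{p\}$ via $\Phi_0$ and $K\subset K_1$. Put $\Phi_\nu=\Phi_{t_\nu}$, so $\Phi_\nu\to\mathrm{id}$ locally uniformly.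

For small $w\in E=H^0(N,\Theta)$ (with the norm of $X$) and large $\nu$ define on $\overline{P_i}$
$$g^i_{\nu,w}(x)=z^i\big(\Phi_\nu(\exp w\cdot x)\big)-z^i(x).$$
This makes sense, since $\exp(w)\overline{P_i}$ stays in a fixed compact subset of $\tilde P_i$, and $\Phi_\nu$ maps that subset into $U_i$ for large $\nu$. As $\nu\to\infty$, $g_{\nu,w}^i$ converges uniformly in $x$ and $w$ to $z^i(\exp w\cdot x)-z^i(x)=w^i(x)+O(\|w\|^2)$. Now we remove the part in $E$. Let $\theta_\nu(w)=\mathrm{pr}_E\,g_{\nu,w}$, with $\mathrm{pr}_E$ the orthogonal projection; it is continuous in $w$ and converges uniformly to $\theta_\infty(w)=w+O(\|w\|^2)$. For small $r$ we have $\|\theta_\infty(w)-w\|\le r/2$ when $\|w\|\le r$, so for $\nu\ge\nu(r)$ the map $w\mapsto w-\theta_\nu(w)$ sends the ball $\{\|w\|\le r\}$ into itself. By Brouwer it has a fixed point, that is, $\theta_\nu$ has a zero with $\|w\|\le r$. Choose $r_k\downarrow0$ with $\nu(r_k)$ strictly increasing, and for $\nu(r_k)\le\nu<\nu(r_{k+1})$ let $w_\nu$ be a zero with $\|w_\nu\|\le r_k$. Then $w_\nu\to0$, $g_\nu:=g_{\nu,w_\nu}\in E^\perp$, and $g_\nu\to0$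 uniformly.

For $x\in Q_{il}$ and $y=\Phi_\nu(\exp w_\nu\cdot x)$, the relation $z^i(y)=f_{il}(t_\nu,z^l(y))$ reads $z^i+g^i_\nu=f_{il}(t_\nu,z^l+g^l_\nu)$, where $z^i=f_{il}(0,z^l)$. Taylor expansion at $(0,z^l)$ gives
$$g_\nu^i-J_{il}\,g_\nu^l=t_\nu\frac{\partial f_{il}}{\partial t}(0,z^l)+\mathrm{err}_{il},\qquad|\mathrm{err}_{il}|\le C\big(|t_\nu|^2+|t_\nu||g^l_\nu|+|g_\nu^l|^2\big),$$
that is,
$$D(0)g_\nu=t_\nu\kappa(0)+\mathrm{err},\qquad\|\mathrm{err}\|\le C\big(|t_\nu|^2+(|t_\nu|+\sup|g_\nu|)\|g_\nu\|\big).$$
Since $g_\nu\in E^\perp$, we get $c\|g_\nu\|\le\|D(0)g_\nu\|\le C|t_\nu|+o(1)\|g_\nu\|$, so $\|g_\nu\|=O(|t_\nu|)$. Then $\|\mathrm{err}\|/|t_\nu|\to0$ and $D(0)(g_\nu/t_\nu)\to\kappa(0)$. As the range of $D(0)$ is closed, $\kappa(0)=D(0)\xi$ for some $\xi\in X$. The fields $\partial_t^{(i)}+\xi^i$ on the $P_i'$ agree on $P_i'\cap P_l'\subset Q_{il}$, so they glue to the desired lift on $\bigcup P_i'\supset K_1\supset K$. This proves the claim.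

**Step 4: lifts that depend holomorphically on $t$.** Return to general $m$ and base point $0$. We pass from most $t$ to all $t$. Let $\mathcal G_j$ be the set of $t$ near $0$ such that $\partial_j$ lifts near every compact subset of $M_t$; by Step 3 it is dense. For $t\in\mathcal G_j$ take a lift $v$ near the compact set $\bigcup_i\{t\}\times\overline{P_i}$. Then $\xi^i=v-\partial_j^{(i)}$ solves $D(t)\xi=\kappa_j(t)$. By (4) we may subtract an element of $\ker D(t)$ and assume $\xi\in E^\perp$; then $\xi=A(t)D(t)\xi=A(t)\kappa_j(t)$. So
$$D(t)A(t)\kappa_j(t)=\kappa_j(t) \tag{5}$$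
for $t\in\mathcal G_j$. Both sides are continuous in $t$ and $\mathcal G_j$ is dense, so (5) holds for all small $t$. Thus $\xi_j(t):=A(t)\kappa_j(t)$ is holomorphic in $t$ with values in $X$ and solves $D(t)\xi_j(t)=\kappa_j(t)$. Point evaluations are locally uniformly bounded, so each $\xi_j^i(t,z^i)$ is jointly holomorphic on $P_i$.

For small $|t|$, any $x\in M_t$ with $z^i(x)\in P_i''$ and $z^l(x)\in P_l''$ satisfies $z^i(x)\in Q_{il}$. Otherwise a sequence of such $x$ violating this with $t\to0$ has a subsequence converging to a point of $\overline{P_i''}\cap\overline{P_l''}\subset P_i\cap P_l'=Q_{il}$, contradicting that $Q_{il}$ is open. Hence the fields $\partial_j^{(i)}+\xi_j^i$ glue, on the union of the sets $\{z^i\in P_i''\}$ over a small ball, to holomorphic vector fields $v_j$ with $d\pi(v_j)=\partial_j$ on an open subset of $M$ containing $\bigcup_iP_i''\supset K_1$.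

**Step 5: the flow.** We turn the lifts into a trivialization away from the puncture. Let $\Psi(t,x)$ be the time-one flow of $\sum_jt_jv_j$ (constant coefficients $t_j$) from $x\in M_0$. Choose $\varepsilon>0$ with $N\setminus B_{1-\varepsilon}\subset\bigcup P_i''$ and put $O=N\setminus\overline{B_{1-\varepsilon}}$. By compactness the flow exists up to time one for $x\in O$ and $t$ in a small ball $V$. The base point moves with constant velocity $t$, so we get a holomorphic map
$$\Psi:V\times O\to M,\qquad \Psi_t:=\Psi(t,\cdot):O\to M_t,\qquad\Psi_0=\mathrm{id}.$$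
It is injective, as each flow is injective and different $t$ go to different fibers; hence it is an open embedding. Since $z$ may be rescaled, such an embedding exists at every base point, with $O$ containing any prescribed compact subset of the fiber there.

## Filling in the puncture ($n\ge2$)

**Step 6: fiberwise extension.** Fix $t\in V$. We extend $\Psi_t^{-1}$ to a holomorphic map $H_t:N_t\to N$. Let
$$C_t=N_t\setminus\Psi_t(N\setminus B_1),\qquad A_t=\Psi_t(\{1-\varepsilon<|z|<1\})\subset C_t .$$
$C_t$ is open since $N\setminus B_1$ is compact. We have $C_t\cap\Psi_t(O)=A_t$, so near its boundary $\Psi_t(\partial B_1)$ the set $C_t$ coincides with $A_t$, and $C_t\setminus A_t=N_t\setminus\Psi_t(O)$ is compact. Thus $C_t$ has smooth strictly pseudoconvex boundary. It is $1$-convex: multiply the strictly psh function $1/(1-|z\circ\Psi_t^{-1}|^2)$ on $A_t$ by a cutoff that is $1$ near $\partial C_t$ and $0$ near $C_t\setminus A_t$. It is also connected: a component not meeting the connected collar $A_t$ would lie in the compact set $C_t\setminus A_t\subset C_t$, hence be open and closed in $N_t$, hence equal $N_t$,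 which is absurd.

*Claim: $f_j:=z_j\circ\Psi_t^{-1}\in\mathcal O(A_t)$ extends holomorphically to $C_t$.* By Andreotti–Grauert, $H^q(C_t,K_{C_t})$ is finite dimensional for $q\ge1$, hence Hausdorff. Serre duality says that $H_c^{n-q}(X,K\otimes\mathcal E^*)$ is the dual of $H^q(X,\mathcal E)$ when $H^q(X,\mathcal E)$ and $H^{q+1}(X,\mathcal E)$ are Hausdorff. With $X=C_t$, $\mathcal E=K_{C_t}$ and $q=n-1\ge1$ it gives that $H_c^1(C_t,\mathcal O)\cong H^{n-1}(C_t,K_{C_t})^*$ is finite dimensional.

For $f\in\mathcal O(A_t)$ and a cutoff $\chi$ ($\chi=1$ near $\partial C_t$, $\chi=0$ near $C_t\setminus A_t$) consider the class $[\bar\partial(\chi f)]\in H_c^1(C_t,\mathcal O)$. It vanishes if and only if $f$ extends to $C_t$. If $\bar\partial(\chi f)=\bar\partial u$ with $u$ compactly supported, then $\chi f-u$ is holomorphic on $C_t$ and equals $f$ near $\partial C_t$, hence on the connected set $A_t$. If $\hat f$ extends $f$, take $u=\chi f-\hat f$, which has compact support, and $\bar\partial u=\bar\partial(\chi f)$. So $\mathcal O(A_t)/\mathcal O(C_t)$ is finite dimensional.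

Let $f=f_j$. Some nontrivial linear combination of $f,f^2,f^3,\dots$ lies in $\mathcal O(C_t)$, so there is a nonconstant polynomial $P$, which we take monic, with $g:=P(f)\in\mathcal O(C_t)$; and $g$ is not constant. Multiplication by $g$ acts on the finite-dimensional space $\mathcal O(A_t)/\mathcal O(C_t)$ and is annihilated by a nonzero polynomial $R$. So $R(g)f\in\mathcal O(C_t)$, with $R(g)\not\equiv0$. Thus $f$ extends to a meromorphic function on $C_t$, and this extension satisfies the monic equation $P(f)-g=0$ by the identity theorem. The local rings of a manifold are integrally closed, so the extension is holomorphic. This proves the claim.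

So $F_t=(f_1,\dots,f_n):C_t\to\mathbb C^n$ is holomorphic and equals $z\circ\Psi_t^{-1}$ on $A_t$. Near $\partial C_t$ we have $|F_t|<1$, so $|F_t|\le1$ on $C_t$ by the maximum principle for the psh function $|F_t|^2$; equality at a point would make $|F_t|^2$ constant on the connected $C_t$, which is false on $A_t$. So $F_t(C_t)\subset B_1$. Gluing $F_t$ with $\Psi_t^{-1}$ along $A_t$ gives a holomorphic map
$$H_t:N_t\to N,\qquad H_t=\Psi_t^{-1}\text{ on }\Psi_t(O),\qquad H_t^{-1}(N\setminus B_1)=\Psi_t(N\setminus B_1).$$
Points of $N\setminus\overline{B_1}$ have exactly one preimage, where $H_t$ is locally biholomorphic, so $\deg H_t=1$.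

**Step 7: $H_t$ is biholomorphic.** We exclude contracted sets. Let $Z\subset N_t$ be the zero divisor of the Jacobian of $H_t$. It misses $\Psi_t(O)$, so it is a compact analytic subset of $C_t$. If $Z=\emptyset$, then $H_t$ is a covering of degree $1$, hence biholomorphic.

Suppose $Z\ne\emptyset$. The functions $f_j$ are constant on each of the finitely many connected components of the compact analytic set $Z$, so $F:=H_t(Z)\subset B_1$ is finite. Put $A=H_t^{-1}(F)\supset Z$, a compact analytic set, $A\neq N_t$; thus $\dim A=n-1$. The map $H_t:N_t\setminus A\to N\setminus F$ is a proper local biholomorphism of degree one onto a connected manifold, hence biholomorphic. Use cohomology with rational coefficients.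

Since $\deg H_t=1$, $H_t^*:H^k(N)\to H^k(N_t)$ is injective by Poincaré duality, and since $N_t\cong N$ it is bijective. For $k\ge2$, $H_c^k(N\setminus F)\to H^k(N)$ is bijective, because $H^{k-1}(F)=H^k(F)=0$. The square formed by these maps and their analogs on $N_t$ commutes, so $H_c^k(N_t\setminus A)\to H^k(N_t)$ is bijective for $k\ge2$. The exact sequence
$$H_c^k(N_t\setminus A)\to H^k(N_t)\to H^k(A)\to H_c^{k+1}(N_t\setminus A)\to H^{k+1}(N_t)$$
then gives $H^k(A)=0$ for $k\ge2$.

But $2n-2\ge2$ and $H^{2n-2}(A)\ne0$: let $S\subset A$ be the union of the singular locus and the components of dimension $<n-1$. Then $\dim_{\mathbb R}S\le2n-4$, so $H^{2n-3}(S)=H^{2n-2}(S)=0$ and $H^{2n-2}(A)\cong H_c^{2n-2}(A\setminus S)$, which is nonzero as $A\setminus S$ is a nonempty oriented $(2n-2)$-manifold. This is a contradiction, so $H_t$ is biholomorphic. Put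
$$\sigma(t)=H_t(p_t)=(H_t\circ\Phi_t)(p)\in\mathrm{Aut}(N)p .$$

**Step 8: holomorphy in $t$.** The maps $H_t$ were built one fiber at a time; we show that together they are holomorphic. Define $H:\pi^{-1}(V)\to V\times N$, $H(x)=(\pi(x),H_{\pi(x)}(x))$. It is injective with image $(V\times N)\setminus\Gamma_\sigma$, and it is holomorphic on the open set $\Psi(V\times O)$, where it is $\Psi^{-1}$. Points outside this set lie in some $C_{t_1}$, so let $y\in M_{t_1}\cap C_{t_1}$. Choose $a\in A_{t_1}$ and a connected open $D\Subset C_{t_1}\setminus\{p_{t_1}\}$ containing $y$ and $a$. By Step 5 at the base point $t_1$ there is an embedding $\Psi^1:V^1\times O^1\to M$ over a neighborhood $V^1$ of $t_1$ with $\Psi^1_{t_1}=\mathrm{id}$ and $\overline D\subset O^1\subset M_{t_1}$. As $N\setminus B_1$ is compact, $\Psi(V\times(N\setminus B_1))$ is closed in $\pi^{-1}(V)$; it is disjoint from $\overline D$, so $\Psi^1(t,\overline D)\subset C_t$ for $t$ near $t_1$.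

Consider $\phi_j(t,x)=f_j(\Psi^1(t,x))$, where $f_j$ is the $j$-th component of $F_t$. These functions are bounded by $1$, holomorphic in $x\in D$ for fixed $t$, and jointly holomorphic near $(t_1,a)$, because there $f_j=z_j\circ\Psi_t^{-1}$. Let $D^*$ be the set of $x_1\in D$ such that the $\phi_j$ are jointly holomorphic near $(t_1,x_1)$. It is open and contains $a$. It is closed in $D$: let $x_*\in D$ be a limit of points of $D^*$. In a chart, let the closed polydisc about $x_*$ of radius $2\rho$ lie in $D$, and take $x_1\in D^*$ within polydisc distance less than $\rho$ of $x_*$. The Taylor coefficients of $\phi_j(t,\cdot)$ at $x_1$ are holomorphic in $t$ in a fixed neighborhood of $t_1$ and satisfy Cauchy's estimates on the polydisc of radius $\rho$ about $x_1$. So the Taylor series converges locally uniformly on the product of this neighborhood with that polydisc, which contains $x_*$, and $x_*\in D^*$. As $D$ is connected, $D^*=D\ni y$. So $H$ is holomorphic near $y$.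

Being holomorphic and injective between manifolds of equal dimension, $H$ is biholomorphic onto its open image. So $\Gamma_\sigma$ is closed in $V\times N$, and as $N$ is compact, $\sigma$ is continuous. This proves Proposition 6. $\square$

**Theorem 1 for $n\ge2$.** By Proposition 6 every $t_0$ has a ball neighborhood $V$ as in Corollary 5. An exhaustion $\varphi$ of $M$ as in the definition of $n$-completeness has at least $m+1$ positive Levi eigenvalues. By Corollary 5(a) with $T'=T$, $\sigma$ is holomorphic, and by Corollary 5(b), $\pi$ is locally trivial. $\square$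

## Relative holomorphic forms on Stein families of punctured curves ($n=1$)

For $n=1$ the argument above breaks in Step 1: there is no $\tau_b$ orthogonal to $x_b$. Nor is this a defect of presentation. The last family in these notes, over the disc with $N$ of genus $\ge2$, is not locally trivial, while for such $N$ the orbit $\mathrm{Aut}(N)p$ is finite, so the conclusion of Proposition 6 would force $\sigma$ constant and the family trivial. Convexity must enter from the start. The tool is $L^2$ extension from a fiber, and the puncture is controlled because an $L^2$ holomorphic $1$-form extends over it.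

Now $M$ is Stein. For a ball $V$ in a chart of $T$, $\pi^{-1}(V)$ is Stein too: add to a strictly psh exhaustion of $M$ the pullback of a psh exhaustion of $V$. Let $g$ be the genus of $N$.

**Theorem 7 (Ohsawa–Takegoshi).** There is a universal constant $C$ such that the following holds. Let $X$ be a Stein manifold of dimension $d$, $s\in\mathcal O(X)$, $ds\ne0$ on $Y=s^{-1}(0)$, and $c_k=(\sqrt{-1})^{k^2}$. If $\eta$ is a holomorphic $(d-1)$-form on $Y$ with $c_{d-1}\int_Y\eta\wedge\bar\eta<\infty$, there is a holomorphic $d$-form $G$ on $X$ with $G=\eta\wedge ds$ at the points of $Y$ and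
$$c_d\int_X(1+|s|^2)^{-2}\,G\wedge\bar G\le C\,c_{d-1}\int_Y\eta\wedge\bar\eta .$$

A section $\omega$ of $\Omega^1_{M/V}$ is a holomorphic family of $1$-forms $\omega_t$ on the fibers, locally $h(t,w)\,dw$.

**Lemma 8.** Let $\pi:M\to V$ be a holomorphic submersion with one-dimensional fibers, $\omega$ a holomorphic section of $\Omega^1_{M/V}$, and $\gamma:V\times[0,1]\to M$ continuous with $\pi(\gamma(t,s))=t$. Suppose either $\gamma(t,0)=\gamma(t,1)$ for all $t$, or $\gamma(\cdot,0)$ and $\gamma(\cdot,1)$ are holomorphic. Then $I(t)=\int_{\gamma(t,\cdot)}\omega_t$ is holomorphic.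

*Proof.* Near $t_1\in V$ choose a subdivision $0=s_0<\dots<s_r=1$, a connected neighborhood $W$ of $t_1$ and charts $U_\nu\cong W\times D_\nu$ of $M$ over $W$, $D_\nu$ a disc, with $\gamma(W\times[s_{\nu-1},s_\nu])\subset U_\nu$. Let $P_\nu\in\mathcal O(U_\nu)$ be a fiberwise primitive of $\omega$. Summing $P_\nu(\gamma(t,s_\nu))-P_\nu(\gamma(t,s_{\nu-1}))$ over $\nu$ and regrouping,
$$I(t)=\sum_{\nu=1}^{r-1}(P_\nu-P_{\nu+1})(\gamma(t,s_\nu))+P_r(\gamma(t,1))-P_1(\gamma(t,0)).$$
The difference $P_\nu-P_{\nu+1}$ has zero derivative along the fibers, so near $\gamma(t_1,s_\nu)$ it is a holomorphic function of $t$ alone. Hence the sum is holomorphic near $t_1$, although $\gamma$ is only continuous. The last two terms are holomorphic if the end points are. If $\gamma(t,0)=\gamma(t,1)$, they equal $(P_r-P_1)(\gamma(t,0))$, which is holomorphic for the same reason. $\square$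

**Corollary 9.** In the situation of Lemma 8 (without $\gamma$), let $o:V\to M$ be a holomorphic section and let the fibers be connected. Then $x\mapsto\int_{o(\pi(x))}^x\omega_{\pi(x)}$ is locally, for suitable choices of paths, holomorphic on $M$.

*Proof.* Let $x_1\in M_{t_1}$, and let $s$ be a local holomorphic section through $x_1$ with values in a chart $W\times D\ni x_1$, $D$ a disc, with fiberwise primitive $P$. A path in $M_{t_1}$ from $o(t_1)$ to $x_1$ moves with $t$ by a $C^\infty$ trivialization of $\pi$ near its compact image. Attaching short coordinate segments at both ends, we get a continuous family of paths from $o(t)$ to $s(t)$. Its integral $I(t)$ is holomorphic by Lemma 8, and $\int_o^x\omega=I(\pi(x))+P(x)-P(s(\pi(x)))$ for $x$ near $x_1$. $\square$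

**Proposition 10.** Let $\pi:M\to V$ be a surjective submersion onto a ball of $\mathbb C^m$, $M$ Stein, with fibers $M_t=N_t\setminus\{p_t\}$, $N_t$ compact Riemann surfaces of fixed genus $g\ge1$. After shrinking $V$ about any given point $t_0$ there are loops $a_i(t),b_i(t)$ in $M_t$ moving continuously with $t$ that form a symplectic basis of $H_1(M_t,\mathbb Z)=H_1(N_t,\mathbb Z)$, and holomorphic sections $\omega^1,\dots,\omega^g$ of $\Omega^1_{M/V}$ such that for *every* $t$, $\omega_t^1,\dots,\omega_t^g$ is the basis of $H^0(N_t,K_{N_t})$ with $\int_{a_k(t)}\omega^i_t=\delta_{ik}$. In particular the period matrix $\Omega(t)=\big(\int_{b_k(t)}\omega_t^i\big)$ is holomorphic in $t$.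

*Proof.*

**Step 1: loops.** Loops in $M_{t_0}$ representing a symplectic basis lie in a compact set near which $\pi$ is $C^\infty$-trivial, so they move to nearby fibers. Intersection numbers are preserved, and $2g$ classes in $H_1(N_t,\mathbb Z)\cong\mathbb Z^{2g}$ with unimodular intersection matrix form a basis.

**Step 2: extension from one fiber.** We extend a form from $M_{t_1}$ with control on almost all fibers. Fix $t_1\in V$ with coordinates $(t_{1,1},\dots,t_{1,m})$ and $\eta\in H^0(N_{t_1},K)$. Let $Y_k=M\cap\{t_{k+1}=t_{1,k+1},\dots,t_m=t_{1,m}\}$. These are closed submanifolds of $M$, hence Stein; $\dim Y_k=k+1$, $Y_0=M_{t_1}$, $Y_m=M$. Starting with $G_0=\eta$, which is $L^2$ on $M_{t_1}$, apply Theorem 7 successively to $Y_{k-1}=\{t_k-t_{1,k}=0\}\subset Y_k$, $k=1,\dots,m$. As $|t|$ is bounded, the weights are bounded below, and each $G_k$ is $L^2$ with $G_k=G_{k-1}\wedge dt_k$ at the points of $Y_{k-1}$. We get an $L^2$ holomorphic $(m+1)$-form $G=\omega\wedge dt_1\wedge\dots\wedge dt_m$ on $M$ with $\omega$ a section of $\Omega^1_{M/V}$ and $\omega_{t_1}=\eta$. By Fubini, $\int_{M_t}\sqrt{-1}\,\omega_t\wedge\overline{\omega_t}<\infty$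 for almost every $t$. For such $t$, $\omega_t\in H^0(N_t,K)$, because a Laurent series $h(w)\,dw$ that is $L^2$ on a punctured disc has no negative powers.

**Step 3: from almost every fiber to every fiber.** Starting from the normalized basis at $t_1$ we get $g$ such sections. Their $a$-period matrix is holomorphic in $t$ by Lemma 8 and is the identity at $t_1$, so near $t_1$ we may multiply by its inverse. We obtain sections $\omega^i[t_1]$ over a neighborhood $V_{t_1}$ of $t_1$, with $a$-periods $\delta_{ik}$, which for almost every $t$, and also for $t=t_1$, are the normalized basis of $H^0(N_t,K)$. By uniqueness of the normalized basis, $\omega^i[t_1]$ and $\omega^i[t_2]$ agree on almost all fibers over $V_{t_1}\cap V_{t_2}$, hence everywhere by continuity ($\pi$ is open, so every point is a limit of points in such fibers). So they glue to $\omega^i$. At $t=t_1$ we have $\omega^i_{t_1}=\omega^i[t_1]_{t_1}\in H^0(N_{t_1},K)$, and $t_1$ was arbitrary. Finally $\Omega(t)$ is holomorphic by Lemma 8. $\square$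

## Curves of genus $g\ge1$: translates of one curve in a fixed Jacobian

Let $n=1$, $g\ge1$, and let $V$, $a_i$, $b_i$, $\omega^i$ be as in Proposition 10 near $t_0$.

**Step 1: a constant Jacobian and the map $\alpha$.** As $N_t\cong N$, $\Omega(t)$ lies in the set of period matrices of $N$ with respect to symplectic bases of $H_1(N,\mathbb Z)$, which is countable. Being continuous on the connected $V$, $\Omega(t)=\Omega$ is constant. Let $\Lambda=\mathbb Z^g+\Omega\mathbb Z^g$, $J=\mathbb C^g/\Lambda$, let $o:V\to M$ be a holomorphic section (shrink $V$), and put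
$$\alpha:\pi^{-1}(V)\to J,\qquad\alpha_t(x)=\int_{o(t)}^x(\omega_t^1,\dots,\omega_t^g)\bmod\Lambda .$$
It is well defined, as the periods over $H_1(M_t,\mathbb Z)=H_1(N_t,\mathbb Z)$ form $\Lambda$, and holomorphic by Corollary 9. Since the $\omega_t^i$ are a basis of $H^0(N_t,K)$, $\alpha_t$ extends to the Abel–Jacobi embedding $N_t\to J$. Identify $N=N_{t_0}$ via $\Phi_{t_0}$, and set $u=\alpha_{t_0}:N\to J$, $C=u(N)$, $C_t=\alpha_t(N_t)$.

If $g=1$, then $\alpha_t:N_t\to J$ is biholomorphic; put $H(x)=(\pi(x),u^{-1}(\alpha(x)))$ and go to Step 5. Let $g\ge2$ in Steps 2–4.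

**Step 2: $C_t$ is a translate of $C$.** By the universal property of the Jacobian, $\alpha_t\circ\Phi_t=L_t\circ u+c_t$ (with $\Phi_t$ regarded as a map $N\to N_t$), $L_t\in\mathrm{End}(J)$. On $H_1(J,\mathbb Z)=\Lambda$ we have $L_{t*}=\alpha_{t*}\Phi_{t*}u_*^{-1}$. This is bijective and preserves the standard symplectic form, because $\Phi_{t*}$ preserves intersection numbers and $\alpha_{t*}$ takes $(a_i(t),b_i(t))$ to the standard basis of $\Lambda$ for every $t$, including $t_0$. So $L_t$ is a complex-linear automorphism of $\Lambda$ preserving this form, hence preserving the associated positive definite Hermitian form. The group of such automorphisms is discrete and contained in a compact unitary group, so it is finite. Thus $C_t=L_t(C)+c_t$ with $L_t$ in a finite set.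

Suppose $t_k\to t$, $C_{t_k}=L(C)+c_k$ and $c_k\to c$. Each $x\in M_t$ is a limit of $x_k\in M_{t_k}$, so $\alpha_t(x)=\lim\alpha(x_k)\in L(C)+c$. Hence
$$C_t\subset L(C)+c,\quad\text{and equality holds,} \tag{6}$$
since both are irreducible curves. As $J$ is compact, it follows that for each $L$ the set $\{t:C_t\text{ is a translate of }L(C)\}$ is closed. Two such sets are equal or disjoint, and finitely many cover the connected $V$. So exactly one is nonempty. Since $C_{t_0}=C$, we get $C_t=C+a_t$ for all $t$, with some $a_t\in J$.

**Step 3: $a_t$ is unique and continuous.** A nonzero translation preserving $C\cong N$ would be a nontrivial automorphism of $N$, of some finite order $k\ge2$ as $\mathrm{Aut}(N)$ is finite. It would act trivially on $H^0(N,K)$, whose elements are restrictions of translation-invariant forms on $J$. The quotient of $N$ by the group it generates would then have genus $g$, and Riemann–Hurwitz would give $2g-2\ge k(2g-2)$, which is impossible. So $a_t$ is unique. If $t_k\to t$, any limit $c$ of a subsequence of $a_{t_k}$ satisfies $C_t=C+c$ by (6) with $L=\mathrm{id}$, so $c=a_t$.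 As $J$ is compact, $t\mapsto a_t$ is continuous.

**Step 4: $a_t$ is holomorphic.** We write $a_t$ as the solution of holomorphic equations. As $g\ge2$ and the $\omega^i$ are linearly independent, the tangent line of $C$ in $\mathbb C^g$ is not constant. So for a given $t_1$ we may choose $y_1,y_2\in C$ with $T_{y_1}C\ne T_{y_2}C$ and $y_i+a_{t_1}\in\alpha_{t_1}(M_{t_1})$. Let $x_i(t)$ be local holomorphic sections of $M$ with $\alpha(x_i(t_1))=y_i+a_{t_1}$, and $F_i$ local holomorphic submersions to $\mathbb C^{g-1}$ defining $C$ near $y_i$. Then
$$e(a,t)=\big(F_i(\alpha(x_i(t))-a)\big)_{i=1,2}\in\mathbb C^{2g-2}$$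
is holomorphic near $(a_{t_1},t_1)$. Since $a_t$ is continuous and $\alpha(x_i(t))-a_t\in C$, we have $e(a_t,t)=0$ for $t$ near $t_1$. The derivative $\partial e/\partial a$ at $(a_{t_1},t_1)$ has kernel $T_{y_1}C\cap T_{y_2}C=0$, so it has rank $g$. Choose $g$ components $e'$ of $e$ with $\partial e'/\partial a$ invertible there. By the implicit function theorem, near $(a_{t_1},t_1)$ the set $\{e'=0\}$ is the graph of a holomorphic map $t\mapsto\mathcal A(t)$. Since $t\mapsto a_t$ is continuous and $e'(a_t,t)=0$, $a_t=\mathcal A(t)$ near $t_1$. Put
$$H(x)=\big(\pi(x),\,u^{-1}(\alpha(x)-a_{\pi(x)})\big).$$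

**Step 5: conclusion for $g\ge1$.** The map $H:\pi^{-1}(V)\to V\times N$ is holomorphic and injective, so biholomorphic onto an open set. On each fiber it is the restriction of a biholomorphism $h_t:N_t\to N$. Its image is $(V\times N)\setminus\Gamma_\sigma$ with $\sigma(t)=h_t(p_t)=(h_t\Phi_t)(p)\in\mathrm{Aut}(N)p$. As $\Gamma_\sigma$ is closed and $N$ is compact, $\sigma$ is continuous. A strictly psh exhaustion of the $(m+1)$-dimensional manifold $\pi^{-1}(V)$ has $m+1$ positive eigenvalues, so Corollary 5 (with $T'=V$) shows that $\pi$ is locally trivial over $V$.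

## Genus zero: a double cover by elliptic curves

Now $M_t\cong\mathbb C$, which carries no $L^2$ holomorphic forms to extend except $0$. We pass to a double cover of $M$ whose fibers are once-punctured elliptic curves. Let $V$ be a ball about $t_0$ with three disjoint holomorphic sections $s_1,s_2,s_3$ of $M$ over $V$; write $M_V=\pi^{-1}(V)$, which is Stein, and $S_i=s_i(V)$.

**Step 1: $H^2(M_V,\mathbb Z)=0$.** This lets us find a function with prescribed divisor. By proper base change for $\pi_!$, $(R^q\pi_!\mathbb Z)_t=H_c^q(M_t,\mathbb Z)$, which is $\mathbb Z$ for $q=2$ and $0$ otherwise. For a chart $W\times D\subset M_V$ over $W$, $D$ a disc, the map $\mathbb Z_W=R^2(\mathrm{pr}_1)_!\mathbb Z\to R^2\pi_!\mathbb Z|_W$ is on stalks $H_c^2(D,\mathbb Z)\to H_c^2(M_t,\mathbb Z)$, an isomorphism. So $R^2\pi_!\mathbb Z$ is locally constant of rank one, hence constant on the ball $V$. By the Leray spectral sequence with compact supports $H_c^k(M_V,\mathbb Z)=H_c^{k-2}(V,\mathbb Z)$, and by Poincaré duality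
$$H_j(M_V,\mathbb Z)\cong H_c^{2m+2-j}(M_V,\mathbb Z)=H_c^{2m-j}(V,\mathbb Z)=0\qquad(j\ge1).$$
By universal coefficients $H^2(M_V,\mathbb Z)=0$.

**Step 2: the double cover.** As $M_V$ is Stein and $H^2(M_V,\mathbb Z)=0$, there is $F\in\mathcal O(M_V)$ with divisor $S_1+S_2+S_3$. Let $\tilde M=\{(x,y)\in M_V\times\mathbb C:y^2=F(x)\}$. The $S_i$ are sections, so $F|_{M_t}$ has only simple zeros. Hence $\tilde M$ is a closed submanifold of the Stein manifold $M_V\times\mathbb C$, so it is Stein, and $\tilde M\to V$ is a submersion: where $y\ne0$, $\tilde M\to M_V$ is locally biholomorphic, and where $y=0$, $(t,y)$ are local coordinates. If $z:M_t\cong\mathbb C$ and $z_i=z(s_i(t))$, then $F|_{M_t}=e^{2q}\prod_i(z-z_i)$ with $q$ entire, and $w=ye^{-q}$ identifies $\tilde M_t$ with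
$$\Big\{w^2=\prod_{i=1}^3(z-z_i)\Big\}=E_t\setminus\{\infty\},$$
$E_t$ an elliptic curve.

**Step 3: uniformize the elliptic curves holomorphically in $t$.** By Proposition 10 (with $g=1$, $V$ shrunk) there are a holomorphic relative form $\omega$ on $\tilde M$ with $\omega_t\in H^0(E_t,K)$ of periods $1,\tau(t)$, $\mathrm{Im}\,\tau(t)\ne0$, and $\tau$ holomorphic. Let $\Lambda_t=\mathbb Z+\tau(t)\mathbb Z$, $\tilde s_i(t)=(s_i(t),0)$ and
$$\alpha_t(x)=\int_{\tilde s_1(t)}^x\omega_t\bmod\Lambda_t .$$
This extends to a biholomorphism $E_t\to\mathbb C/\Lambda_t$ and has local holomorphic lifts to $\mathbb C$ on $\tilde M$ by Corollary 9. For the involution $\iota:(x,y)\mapsto(x,-y)$ we have $\iota^*\omega_t=-\omega_t$, since $\omega_t$ is a constant multiple of $dz/w$; and $\iota$ fixes $\tilde s_1$. So $\alpha_t\circ\iota=-\alpha_t$. The four fixed points $\tilde s_1,\tilde s_2,\tilde s_3,\infty$ of $\iota$ go to the four $2$-torsion points, with $\tilde s_1\mapsto0$. Each nonzero $2$-torsion point is the sum of the other two, so $\alpha_t(\infty)=\alpha_t(\tilde s_2(t))+\alpha_t(\tilde s_3(t))$. After shrinking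 $V$, integrating along continuously moving paths from $\tilde s_1(t)$ to $\tilde s_2(t)$ and to $\tilde s_3(t)$ and using Lemma 8, we see that this is the class of a holomorphic function $e(t)$.

**Step 4: a fiber coordinate.** Put
$$Z(x)=\wp\big(\alpha_t(x)-e(t);\Lambda_t\big),\qquad x\in\tilde M_t .$$
Since $\alpha_t(x)\ne\alpha_t(\infty)$ on $\tilde M_t$ and $\wp(\,\cdot\,;\mathbb Z+\tau\mathbb Z)$ is jointly holomorphic off the lattice points, $Z$ is holomorphic on $\tilde M$. Since $2e(t)\in\Lambda_t$ and $\wp$ is even, $\wp(-\alpha_t-e)=\wp(\alpha_t+e)=\wp(\alpha_t-e)$, so $Z\circ\iota=Z$. Hence $Z$ descends to a function $Z_0$ on $M_V$, continuous, and holomorphic off $\bigcup S_i$, hence holomorphic. On a fiber, $Z:E_t\to\mathbb P^1$ has degree $2$ with its only pole at $\infty$, and $E_t\to E_t/\iota=M_t\cup\{\infty\}\cong\mathbb P^1$ has degree $2$. So $Z_0|_{M_t}$ extends to a degree-one map $M_t\cup\{\infty\}\to\mathbb P^1$ whose pole is at $\infty$, i.e. $Z_0:M_t\to\mathbb C$ is biholomorphic. Thus $(\pi,Z_0):M_V\to V\times\mathbb C$ is a holomorphic bijection between manifolds of equal dimension,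 hence biholomorphic, and $\mathbb C\cong N\setminus\{p\}$. So $\pi$ is locally trivial, and the proof of Theorem 1 is complete for all $n\ge1$. $\blacksquare$

The case $n=1$ used only that every $t_0$ has a ball neighborhood $V$ with $\pi^{-1}(V)$ Stein.

## Local criteria and non-trivial $(n+1)$-complete families: proof of Theorem 2

We use one further fact (Greene–Wu, Ohsawa, Demailly):

**Fact (G).** Every connected noncompact complex manifold of dimension $d$ is $d$-complete, i.e. has an exhaustion function whose Levi form has at least one positive eigenvalue at every point.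

**Part 1: the local criterion.** *If.* Apply Theorem 1 to $\pi^{-1}(V)\to V$. *Only if.* Let $\pi^{-1}(V)\cong V\times(N\setminus\{p\})$ over a ball $V$ about $t$. By (G), $N\setminus\{p\}$ has an exhaustion with at least one positive Levi eigenvalue everywhere. Adding a strictly psh exhaustion of $V$ gives an exhaustion of $V\times(N\setminus\{p\})$ with at least $m+1=(n+m)-n+1$ positive eigenvalues, so $\pi^{-1}(V)$ is $n$-complete. Here $V$ can be any sufficiently small ball about $t$.

**Part 2: $n$-convexity suffices.** Let $\varphi$ be an exhaustion of $M$ satisfying the eigenvalue condition off a compact set $\mathcal C$, and put $c_0=\max_{\mathcal C}\varphi$ (any $c_0$ if $\mathcal C=\emptyset$). For $n\ge2$, Proposition 6 needs no convexity, and Corollary 5(a) needs the condition only where $\varphi>c_0$. So the proof of Theorem 1 applies unchanged.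

Let $n=1$. Then $M$ is $1$-convex. By Grauert it has a Remmert reduction $\rho_0:M\to X_0$ onto a Stein space, biholomorphic off a compact analytic set $A$ that goes to finitely many points. Embed $X_0$ properly in some $\mathbb C^k$ (its local embedding dimensions are bounded); then $\tilde\varphi=|\rho_0|^2$ is a smooth psh exhaustion of $M$, strictly psh off $A$. We show that $\pi^{-1}(V)$ is Stein for a small ball $V$ about a given $t_0$, the origin of the coordinates $t$.

The set $A\cap M_{t_0}$ is a compact analytic subset of a connected noncompact Riemann surface, hence finite. As $A$ is compact, for small $V$ the set $A\cap\pi^{-1}(V)$ lies in finitely many disjoint charts $V\times D_i$ (coordinates $(t,w)$), within $\{|w|<r\}\Subset D_i$. Let $\rho=\rho(w)$ be a nonnegative cutoff, equal to $1$ for $|w|\le r$ and compactly supported in $D_i$, and let $\lambda=\rho\cdot(|t|^2+|w|^2)$ in these charts, extended by zero. $\lambda$ is smooth, bounded, nonnegative, and strictly psh where $|w|<r$. With $\psi$ a strictly psh exhaustion of $V$, $\hat\psi=\tilde\varphi+\psi\circ\pi$ is a psh exhaustion of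 $\pi^{-1}(V)$ that is strictly psh off $A$. On each compact set $\{\hat\psi\le c\}\cap\operatorname{supp}\lambda\cap\{|w|\ge r\}$, which misses $A$, the Levi form of $\hat\psi$ is bounded below by a positive constant and that of $\lambda$ is bounded. So for a sufficiently rapidly increasing convex $\chi$ with $\chi'>0$, the function $\chi(\hat\psi)+\lambda$ is strictly psh there. Where $|w|<r$ it is strictly psh because $\lambda$ is and $\chi(\hat\psi)$ is psh, and off $\operatorname{supp}\lambda$ because $\hat\psi$ is strictly psh there. It is an exhaustion, so $\pi^{-1}(V)$ is Stein, and Theorem 1 for $n=1$ applies over $V$.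

**Part 3: the normal form.** The first statement is Proposition 6. If $\sigma$ is holomorphic, Corollary 5(b) gives local triviality. Conversely, if $\pi$ is locally trivial over $V$, then by Part 1 each point of $V$ has a ball $V'\subset V$ with $\pi^{-1}(V')$ $n$-complete. Corollary 5(a), for $V'$ in place of $V$ and $T'=V'$, shows that $\sigma$ is holomorphic on $V'$.

**Part 4, vector fields vanishing at $p$ ($n\ge2$).** If all holomorphic vector fields vanish at $p$, then the identity component $\mathrm{Aut}^0(N)$, generated by their flows, fixes $p$. As $\mathrm{Aut}(N)$ is second countable, it has countably many components, so $\mathrm{Aut}(N)p$ is countable. The continuous map $\sigma$ of Part 3 from the connected $V$ into a countable metric space is constant, so $\pi$ is locally trivial.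

**Part 4, a field with $\xi(p)\ne0$ ($n\ge1$).** Let $\xi\in H^0(N,\Theta)$ with $\xi(p)\ne0$. Over a polydisc $V=\Delta^m$ put
$$\sigma(t)=\exp(\bar t_1\xi)p,\qquad M=(V\times N)\setminus\Gamma_\sigma .$$
All fibers are $\cong N\setminus\{p\}$. If $M$ were locally trivial near $0$, then by Part 1 some ball $V'$ about $0$ would have $n$-complete preimage, and by Corollary 5(a), with $H$ the inclusion, $\sigma$ would be holomorphic near $0$. But $\partial\sigma/\partial\bar t_1(0)=\xi(p)\ne0$. So $M$ is not locally trivial. Moreover $M=M_1\times\Delta^{m-1}$ with $M_1$ connected, noncompact, of dimension $n+1$. By (G) $M_1$ has an exhaustion with at least one positive eigenvalue. Adding a strictly psh exhaustion of $\Delta^{m-1}$ gives at least $m=(n+m)-(n+1)+1$ positive eigenvalues, so $M$ is $(n+1)$-complete. This covers the second case for $n\ge2$. For $n=1$ it covers $g\le1$, as $\mathbb P^1$ and elliptic curves have vector fields that do not vanish at a given point. For $N=\mathbb P^1$, $p=0$, $\xi=\partial_\zeta$, $m=1$ this is the graph of $\bar t$ computed by hand above.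

**Part 4, curves of genus $g\ge2$.** Here $N$ has no nonzero holomorphic vector field, so we deform the complex structure instead. Let $\xi\not\equiv0$ be a holomorphic vector field on the Stein curve $N\setminus\{p\}$, locally $\xi=a(z)\partial_z$, and give $\Delta\times(N\setminus\{p\})$ the almost complex structure whose $(0,1)$-vectors are spanned by $\partial_{\bar z}$ and $\partial_{\bar t}+\xi$. These and their conjugates $\partial_z$, $\partial_t+\bar\xi$ are linearly independent, so this is an almost complex structure. It is integrable, as $[\partial_{\bar z},\partial_{\bar t}+\xi]=0$. The projection to $\Delta$ takes $(0,1)$-vectors to multiples of $\partial_{\bar t}$, so it is a holomorphic submersion, with fibers $N\setminus\{p\}$. By (G) the total space is $2$-complete.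

Suppose $(t,x)\mapsto(t,\psi_t(x))$ is a trivialization over a disc $\Delta'$, from the product $\Delta'\times(N\setminus\{p\})$ to this family. Then $\psi_t$ is continuous in $t$ and lies in $\mathrm{Aut}(N\setminus\{p\})=\mathrm{Aut}(N,p)$ (automorphisms extend over the puncture), a finite group, so $\psi_t$ is constant. Then $t\mapsto(t,x)$ is holomorphic into the new structure for each $x$, i.e. $\partial_{\bar t}$ is of type $(0,1)$, and so is $\xi=(\partial_{\bar t}+\xi)-\partial_{\bar t}$. But $\xi$ is a multiple of $\partial_z$, hence of type $(1,0)$, and $\xi\not\equiv0$, a contradiction. So this $2$-complete family is not locally trivial. $\blacksquare$
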